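\title{The universal embedding of the dual polar space $DQ(2n,\mathbb{F})$ over non-perfect fields of characteristic two}

\begin{abstract}
Let $n\ge 2$ and let $\mathbb{F}$ be a non-perfect field of characteristic $2$, or more generally any infinite field of characteristic $2$. We determine the absolutely universal projective embedding of the parabolic dual polar space $DQ(2n,\mathbb{F})$. In an affine chart the points are the symmetric matrices $S$ over $\mathbb{F}$ whose diagonal entries are squares. The embedding is defined over $\mathbb{F}^2$ and sends $S$ to the vector of all principal sub-Pfaffians of the alternating matrix with blocks $dS$, $S$, $S$, $0$, where $d$ is the differential attached to a $2$-basis of $\mathbb{F}$. We give a basis of the ambient space and its dimension. For $[\mathbb{F}:\mathbb{F}^2]=q=2^r$ the dimension is $4+q$, $8+6q$ and $16+24q+(r+2)q$ for $n=2,3,4$. The simpler embedding by all minors of $S$ is universal over a non-perfect field if and only if $n\le 3$.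
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathbb{F}$ be a field and $n\ge 2$. The \emph{parabolic polar space} $Q(2n,\mathbb{F})$ is formed by the singular subspaces of a nonsingular quadric of Witt index $n$ in $\mathrm{PG}(2n,\mathbb{F})$, for instance $X_0^2+X_1X_2+\cdots+X_{2n-1}X_{2n}=0$. Every singular subspace lies in a maximal one, and the maximal ones have projective dimension $n-1$. The \emph{dual polar space} $DQ(2n,\mathbb{F})$ is the point-line geometry whose points are the singular subspaces of projective dimension $n-1$ and whose lines are those of projective dimension $n-2$; a point and a line are incident when the line is contained in the point. In the same way, $DW(2n-1,\mathbb{F})$ has as points the maximal totally isotropic subspaces of a nondegenerate alternating form on $\mathbb{F}^{2n}$, and as lines the totally isotropic subspaces of dimension one less.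

A \emph{full projective embedding} of a point-line geometry $\mathcal{G}$ is an injective map $e$ from the points of $\mathcal{G}$ to the points of a projective space $\mathrm{PG}(V)$, with $V$ a left vector space over a division ring, that maps every line of $\mathcal{G}$ bijectively onto a full line of $\mathrm{PG}(V)$ and whose image spans $\mathrm{PG}(V)$. Its \emph{vector dimension} is $\dim V$. Let $e_1,e_2$ be full embeddings in $\mathrm{PG}(V_1)$, $\mathrm{PG}(V_2)$, over division rings $K_1,K_2$. A \emph{morphism} from $e_1$ to $e_2$ is a $\sigma$-semilinear map $\theta:V_1\to V_2$, for some isomorphism $\sigma:K_1\to K_2$, such that no point $e_1(x)$ lies in $\ker\theta$ and $\theta(e_1(x))=e_2(x)$ for every point $x$ of $\mathcal{G}$. The embeddings are \emph{isomorphic} if there is a bijective such $\theta$. A morphism is onto, because its image is a subspace containing all points $e_2(x)$; so $e_2$ arises from $e_1$ by projection from $\ker\theta$. An embedding $\tilde e$ is \emph{absolutely universal} if there is a morphism from $\tilde e$ to every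 full projective embedding of $\mathcal{G}$. It is the largest embedding: a linear relation between points holds in $\tilde e$ only if it holds in every embedding.

The following facts are known.
\begin{enumerate}
\item[(U)] $DQ(2n,\mathbb{F})$ has an absolutely universal embedding, unique up to isomorphism.
\item[(a)] $DQ(2n,\mathbb{F})$ has a natural full embedding in $\mathrm{PG}(2^n-1,\mathbb{F})$, the spin embedding. If $\operatorname{char}\mathbb{F}\ne2$, it is absolutely universal (Wells).
\item[(b)] If $\mathbb{F}$ is perfect of characteristic $2$, then $DQ(2n,\mathbb{F})\cong DW(2n-1,\mathbb{F})$, and the universal embedding is covered by earlier results on symplectic dual polar spaces.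
\end{enumerate}
The remaining case is stated as an open problem in \cite{HPE}: \emph{determine the absolutely universal embedding of $DQ(2n,\mathbb{F})$ when $\mathbb{F}$ is a non-perfect field of characteristic $2$.} Theorem~\ref{thm:main} answers this for every $n\ge2$ and every such field: it gives the vector space, a basis, the dimension and the image of each point. Of the three facts above, only the existence statement in (U) enters the proof.

\subsection{The geometry as a set of symmetric matrices}\label{ssec:model}

From now on $\mathbb{F}$ has characteristic $2$, signs are omitted, $[n]=\{1,\dots,n\}$, and dimensions are vector dimensions. Let $k=\mathbb{F}^2=\{c^2:c\in\mathbb{F}\}$. It is a subfield, isomorphic to $\mathbb{F}$ by the Frobenius map $c\mapsto c^2$, and $\mathbb{F}$ is perfect exactly when $k=\mathbb{F}$. A finite field is perfect, so non-perfect fields are infinite.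

Let $V$ have the basis $e_1,\dots,e_n,f_1,\dots,f_n$; we write $(a,b)$, with rows $a,b\in\mathbb{F}^n$, for $\sum a_ie_i+\sum b_if_i$. Let $\varphi(a,b)=\sum a_ib_i$, with polar form $b_\varphi\bigl((a,b),(a',b')\bigr)=ab'^{T}+a'b^{T}$, a nondegenerate alternating form. A nonsingular quadratic form of Witt index $n$ in $2n+1$ variables is a sum of $n$ hyperbolic planes and a term $cx_0^2$ with $c\neq0$; after division by $c$ and rescaling of coordinates the quadric is $x_0^2+\varphi(u)=0$ on $\mathbb{F}\oplus V$. The vector $(1,0)$ is not singular, so the projection $(x_0,u)\mapsto u$ is injective on each singular subspace. The image $L$ satisfies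
\[
b_\varphi|_{L}=0,\qquad \varphi(L)\subseteq k ;
\]
we call such subspaces $L\le V$ \emph{$k$-isotropic}. Conversely, on a $k$-isotropic $L$ we have $\varphi(u+u')=\varphi(u)+\varphi(u')$ and $\varphi(cu)=c^2\varphi(u)$, so $\sqrt{\varphi}$ is a linear form on $L$, and $\{(\sqrt{\varphi(u)},u):u\in L\}$ is the unique singular subspace projecting onto $L$. Hence \emph{the points of $DQ(2n,\mathbb{F})$ are the elements of the set $\mathcal{L}$ of $n$-dimensional $k$-isotropic subspaces of $V$, and the lines are the $(n-1)$-dimensional ones.} For perfect $\mathbb{F}$ the condition $\varphi(L)\subseteq k$ is empty, which is the isomorphism in (b).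

Let $O=\langle f_1,\dots,f_n\rangle$. For $J\subseteq[n]$ let $w_J$ be the isometry of $\varphi$ that interchanges $e_j$ and $f_j$ for $j\in J$ and fixes the other basis vectors. Let $\mathcal{S}_n$ be the additive group of symmetric $n\times n$ matrices over $\mathbb{F}$ with all diagonal entries in $k$, and for $S\in\mathcal{S}_n$ let
\[
L_S=\{(a,aS):a\in\mathbb{F}^n\},
\]
the row space of $(I\,|\,S)$. Section~\ref{sec:charts} shows that the $L_S$ are the points with $L\cap O=0$, that the translates of this chart by the $w_J$ cover $\mathcal{L}$, and that a line meeting the chart consists of the points $L_{S+\lambda cc^T}$, $\lambda\in k$, for a fixed column $c\neq0$, and one further point.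

\subsection{Which answer to expect}

The lines are parametrized by $k$, so we look for an embedding over $k$, given on the chart by a vector $v(S)$ such that $v(S+\lambda cc^T)$ is an affine function of $\lambda\in k$. Every coordinate of $v$ is then a function on $\mathcal{S}_n$ that is affine along these lines, and the universal embedding should collect all such functions.

The minors of $S$ are examples, since $cc^T$ has rank one. The principal minors lie in $k$ (Lemma~\ref{lem:bracket}), and there are $2^n$ of them, the dimension of the spin embedding. The other minors take values in $\mathbb{F}$, which has dimension $q=[\mathbb{F}:k]$ over $k$, so one of them can carry $q$ coordinates. For $n=2$ one obtains $(1,s_{11},s_{22},\det S;\,s_{12})\in k^4\oplus\mathbb{F}$, of dimension $4+q$. The natural guess is that the vector of all minors is universal.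

For non-perfect fields the guess is correct for $n\le3$ and false for $n\geq4$ (Proposition~\ref{prop:compl}). The reason is that such a field has nonzero derivations $\partial$. They are $k$-linear, because $\partial(c^2)=0$. For $n=4$ consider
\[
\gamma(S)=s_{14}\,\partial s_{23}+s_{24}\,\partial s_{13}+s_{34}\,\partial s_{12}.
\]
Then $\gamma(S+\lambda cc^T)$ has degree at most $2$ in $\lambda\in k$, and the coefficient of $\lambda^2$ is
\[
c_4\bigl(c_1\partial(c_2c_3)+c_2\partial(c_1c_3)+c_3\partial(c_1c_2)\bigr)=2c_4\,\partial(c_1c_2c_3)=0 .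
\]
So $\gamma$ is affine along lines. On the matrices whose only nonzero entries are $s_{12}=s_{21}=b$ and $s_{34}=s_{43}=c$, the minor with rows $1,3$ and columns $2,4$ equals $bc$ and cannot tell whether a factor sits in $b$ or in $c$, whereas $\gamma=c\,\partial b$ can. The function $\gamma$ is a $4\times4$ Pfaffian with entries from $S$ and $\partial S$, and the minors of $S$ are Pfaffians of the same kind. The construction below takes all these Pfaffians, for all derivations at once.

\subsection{The construction}\label{ssec:construction}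

\emph{The differential.} A \emph{$2$-basis} of $\mathbb{F}$ is a family $(a_s)_{s\in\Sigma}$ such that the products $a_\Lambda=\prod_{s\in\Lambda}a_s$, for finite $\Lambda\subseteq\Sigma$, form a $k$-basis of $\mathbb{F}$. To see that one exists, take by Zorn's lemma a maximal family whose products $a_\Lambda$ are $k$-independent. Their span $k'$ is a ring, since $a_s^2\in k$, and a field, since $c^{-1}=c/c^2$. If $a\in\mathbb{F}\setminus k'$, then $1,a$ are independent over $k'$ and $a$ could be added to the family; so $k'=\mathbb{F}$. Fix a $2$-basis and put $r=|\Sigma|$, $q=[\mathbb{F}:k]$. Then $q=2^r$ if $r$ is finite and $q=r$ if $r$ is infinite. We have $\mathbb{F}\cong k[X_s:s\in\Sigma]/(X_s^2-a_s^2)$, and $\partial/\partial X_s$ preserves this ideal, so there are $k$-derivations $\partial_s$ of $\mathbb{F}$ with $\partial_sa_s=1$ and $\partial_sa_t=0$ for $t\ne s$. Let $R=\mathbb{F}[\omega_s:s\in\Sigma]$ be a polynomial ring and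
\[
d:\mathbb{F}\to R,\qquad dc=\sum_s(\partial_sc)\,\omega_s ,
\]
a finite sum. Then $d$ is $k$-linear, $d(bc)=b\,dc+c\,db$, $dk=0$ and $da_s=\omega_s$.

\emph{The algebra.} Let $\mathcal{M}=R[\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n]/(\alpha_i^2,\beta_i^2)$. It is a free $R$-module on the squarefree monomials, and every $R$-linear form in the $\alpha_i,\beta_i$ has square $0$. Put $x_i=\alpha_i\beta_i$, $x_I=\prod_{i\in I}x_i$ and, for $i\ne j$ and $c\in\mathbb{F}$,
\[
z_{ij}(c)=c(\alpha_i\beta_j+\alpha_j\beta_i)+dc\;\alpha_i\alpha_j .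
\]
Let $\mathcal{M}^{(i)}$ be the $R$-subalgebra generated by the variables of index $\neq i$. Then $\mathcal{M}$ is free over $\mathcal{M}^{(i)}$ on $1,\alpha_i,\beta_i,x_i$. Let $\iota_i$ be the $\mathcal{M}^{(i)}$-linear involution of $\mathcal{M}$ that interchanges $1$ and $x_i$ and fixes $\alpha_i$ and $\beta_i$. The $\iota_i$ commute, and we put $\iota_J=\prod_{j\in J}\iota_j$.

\emph{The vectors.} In characteristic $2$ an alternating matrix $\Omega$ is a symmetric matrix with zero diagonal, and its Pfaffian is $\operatorname{Pf}\Omega=\sum_\mu\prod_{\{p,p'\}\in\mu}\Omega_{pp'}$, the sum over all perfect matchings $\mu$ of the index set. For $S\in\mathcal{S}_n$ the matrix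
\[
\Omega_S=\begin{pmatrix}dS&S\\S&0\end{pmatrix}
\]
($d$ applied entrywise) is alternating over $R$, because $ds_{ii}=0$. Index its rows by the variables $(g_1,\dots,g_{2n})=(\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n)$ and put
\begin{equation}\label{eq:bracket}
[S]=\prod_{p<p'}\bigl(1+(\Omega_S)_{pp'}\,g_pg_{p'}\bigr)=\sum_{A\subseteq[2n]}\operatorname{Pf}(\Omega_S|_A)\,g_A ,
\end{equation}
where $g_A=\prod_{p\in A}g_p$. The two expressions agree because, when the product is expanded, only sets of disjoint pairs survive. So $[S]$ is the vector of all principal sub-Pfaffians of $\Omega_S$. The coefficient of $\alpha_1\alpha_2\alpha_3\beta_4$ is $s_{14}\,ds_{23}+s_{24}\,ds_{13}+s_{34}\,ds_{12}$, the function $\gamma$ with $d$ in place of $\partial$.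

The definition of $\iota_i$ comes from Pl\"ucker coordinates. If we put all $\omega_s=0$, the coefficient of $\prod_{i\in A}\alpha_i\prod_{j\in A'}\beta_j$ in $[S]$ becomes the minor $\det S_{A,A'}$, which is the maximal minor of $(I\,|\,S)$ with columns $e_i$ ($i\notin A$) and $f_j$ ($j\in A'$). At the index $i$ the factors $1,x_i,\alpha_i,\beta_i$ thus mean: column $e_i$ only, $f_i$ only, neither, both. Interchanging $e_i$ and $f_i$ interchanges the first two and fixes the last two.

\emph{Standard pairs.} For $K\subseteq[n]$ of even size $\geq2$ let $\mathcal{N}(K)$ be the set of pairs $(P,B)$, where $P$ is a set of disjoint $2$-subsets of $K\setminus\{\max K\}$ and $B=K\setminus\bigcup P$, such that no two members of $P$ cross (there are no $\{a,c\},\{b,e\}\in P$ with $a<b<c<e$) and no element of $B$ is covered (there are no $b\in B$, $\{a,c\}\in P$ with $a<b<c$). See Figure~\ref{fig:standard}. Note that $|B|$ is even and $\max K\in B$.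

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (2,0) arc (180:0:1.5);
\draw (3,0) arc (180:0:0.5);
\draw (7,0) arc (180:0:0.5);
\foreach \x in {2,3,4,5,7,8} {\fill (\x,0) circle (2.5pt);}
\foreach \x in {1,6,9,10} {\draw[fill=white] (\x,0) circle (2.5pt);}
\foreach \x in {1,...,10} {\node[below] at (\x,-0.1) {\small $\x$};}
\end{tikzpicture}
\caption{A standard pair $(P,B)$ for $K=\{1,\dots,10\}$. The arcs are the members $\{2,5\},\{3,4\},\{7,8\}$ of $P$ and the open dots form $B=\{1,6,9,10\}$. No two arcs cross, no open dot lies under an arc, and the last dot is open.}\label{fig:standard}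
\end{figure}

\subsection{The result}

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $\mathbb{F}$ be a non-perfect field, or more generally any infinite field, of characteristic $2$.
\begin{enumerate}
\item[(i)] Every $L\in\mathcal{L}$ has the form $w_JL_S$ with $J\subseteq[n]$, $S\in\mathcal{S}_n$, and the $1$-space $\varepsilon(L)=k\,\iota_J[S]$ depends only on $L$. Let $U$ be the $k$-span of all $\iota_J[S]$ in $\mathcal{M}$. Then $\varepsilon$ is a full projective embedding of $DQ(2n,\mathbb{F})$ in $\mathrm{PG}(U)$ over the field $k=\mathbb{F}^2$ (equivalently over $\mathbb{F}$, acting by $\lambda*u=\lambda^2u$).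
\item[(ii)] $\varepsilon$ is the absolutely universal embedding of $DQ(2n,\mathbb{F})$.
\item[(iii)] $U$ is the $k$-subalgebra of $\mathcal{M}$ generated by all $x_i$ and $z_{ij}(c)$. A $k$-basis of $U$ consists of the $x_I$ $(I\subseteq[n])$ and all elements
\[
\omega_{\mathbf{s}}\;x_I\prod_{\{a,b\}\in P}(\alpha_a\beta_b+\alpha_b\beta_a)\cdot\Bigl(a_\Lambda\sum_{i\in B}\beta_i\prod_{j\in B\setminus i}\alpha_j+da_\Lambda\prod_{j\in B}\alpha_j\Bigr),
\]
where $K\subseteq[n]$ has even size $\geq2$, $I\subseteq[n]\setminus K$, $(P,B)\in\mathcal{N}(K)$, $\Lambda\subseteq\Sigma$ is finite, $\mathbf{s}$ is a multiset of size $|B|/2-1$ from $\Sigma$, and $\omega_{\mathbf{s}}=\prod_{s\in\mathbf{s}}\omega_s$. Hence, if $q=2^r$ is finite,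
\[
\dim U=2^n+2^r\sum_{m=1}^{\lfloor n/2\rfloor}\binom{n}{2m}2^{n-2m}\sum_{h=0}^{m-1}\binom{r+h-1}{h}\left[\binom{2m-1}{m-1-h}-\binom{2m-1}{m-2-h}\right],
\]
and $\dim U=[\mathbb{F}:\mathbb{F}^2]$ if this is infinite.
\end{enumerate}
\end{theorem}

Here $\binom{N}{j}=0$ for $j<0$, and for $r=0$ one reads $\binom{-1}{0}=1$ and $\binom{h-1}{h}=0$ for $h\ge1$. The inner sum is $1$ for $m=1$ and $2+r$ for $m=2$, so $\dim U$ is $4+q$ for $n=2$, $8+6q$ for $n=3$, and $16+24q+(r+2)q$ for $n=4$. By (ii) and (U), the choice of the $2$-basis does not affect $\varepsilon$ up to isomorphism.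

\begin{example}\label{ex:two}
Let $n=2$. Expanding \eqref{eq:bracket} gives $[S]=1+s_{11}x_1+s_{22}x_2+z_{12}(s_{12})+(\det S)\,x_1x_2$. Write $(y_\emptyset,y_1,y_2,y_{12};y)\in k^4\oplus\mathbb{F}$ for $y_\emptyset+y_1x_1+y_2x_2+y_{12}x_1x_2+z_{12}(y)$. The map $\iota_1$ fixes $y$ and interchanges $y_\emptyset$ with $y_1$ and $y_2$ with $y_{12}$; the map $\iota_2$ acts in the same way with the indices exchanged. Both preserve the $k$-valued quadratic form $y_\emptyset y_{12}+y_1y_2+y^2$, which vanishes on $[S]$ because $\det S=s_{11}s_{22}+s_{12}^2$. Conversely a nonzero vector on which the form vanishes has some $y_J\neq0$, and $\iota_J$ turns it into a multiple of some $[S]$. So the image of $\varepsilon$ is the set of singular points of this form on $k^4\oplus\mathbb{F}$.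
\end{example}

\begin{example}\label{ex:four}
Let $n=4$ and $s\in\Sigma$. The subalgebra generated by the $x_i$ and $z_{ij}(c)$ contains
\[
z_{12}(a_s)z_{34}(1)+z_{12}(1)z_{34}(a_s)=\omega_s\bigl(\alpha_1\alpha_2(\alpha_3\beta_4+\alpha_4\beta_3)+\alpha_3\alpha_4(\alpha_1\beta_2+\alpha_2\beta_1)\bigr),
\]
the basis element with $B=K=\{1,2,3,4\}$, $\Lambda=\emptyset$, $\mathbf{s}=\{s\}$. It is nonzero and vanishes when the $\omega$'s are set to zero: the minors of $S$ do not see it.
\end{example}

\subsection{Plan of the proof}

Sections~\ref{sec:charts} and~\ref{sec:embedding} prove (i). For (ii) we must show that the vectors $[S]$ satisfy no linear relations beyond those forced by the lines. The space with generators $\chi^S$ and only these relations is a quotient $\mathcal{A}$ of the group algebra of $\mathcal{S}_n$, and (ii) reduces to the injectivity of the algebra map $\Phi:\mathcal{A}\to\mathcal{M}$, $\chi^S\mapsto[S]$. Section~\ref{sec:algebra} carries out this reduction and finds generators and relations in $\mathcal{A}$, which already settle $n\le3$. What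 remains concerns products of $z$'s along perfect matchings. Section~\ref{sec:matchings} filters the span of these products so that the layers are vector spaces over $\mathbb{F}$, and Section~\ref{sec:basis} finds bases of the layers by straightening and shows that their images in $\mathcal{M}$ are independent. Section~\ref{sec:compl} contains special values of the dimension, a presentation of $U$ and the comparison with the embedding by minors.

\section{Charts and lines}\label{sec:charts}

For $J\subseteq[n]$ let $S_J=(s_{ij})_{i,j\in J}$, with $\det S_\emptyset=1$. Let $u_1,\dots,u_n$ be the unit columns of $\mathbb{F}^n$ and $E_{ij}=u_iu_j^T$.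

\begin{lemma}\label{lem:charts}
\begin{enumerate}
\item[(a)] $S\mapsto L_S$ is a bijection from $\mathcal{S}_n$ to $\{L\in\mathcal{L}:L\cap O=0\}$.
\item[(b)] For every $L\in\mathcal{L}$ there is $J$ with $w_JL\cap O=0$; so $L=w_JL_S$ for some $S\in\mathcal{S}_n$.
\item[(c)] $w_JL_S\cap O=0$ if and only if $\det S_J\neq0$. In that case $w_JL_S=L_{S'}$, where, in blocks according to $J$ and its complement,
\[
S=\begin{pmatrix}A&C\\C^T&D\end{pmatrix},\qquad
S'=\begin{pmatrix}A^{-1}&A^{-1}C\\C^TA^{-1}&D+C^TA^{-1}C\end{pmatrix}\in\mathcal{S}_n .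
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An $n$-dimensional $L$ with $L\cap O=0$ is the row space of $(I\,|\,S)$ for a unique matrix $S$. The form $b_\varphi$ vanishes on it if and only if $S$ is symmetric. Then $\varphi(a,aS)=aSa^T=\sum a_i^2s_{ii}$, since the off-diagonal terms occur twice, and this lies in $k$ for all $a$ if and only if all $s_{ii}\in k$.

(b) Let $L_0=L\cap O$ and choose $J$ such that the coordinate projection $L_0\to\langle f_j:j\in J\rangle$ is bijective. Let $u=\sum_{j\in J}a_je_j+\sum_{i\notin J}b_if_i$ be an element of $L\cap w_JO$. For $g=\sum g_jf_j\in L_0$ we have $0=b_\varphi(u,g)=\sum_{j\in J}a_jg_j$, and $(g_j)_{j\in J}$ is arbitrary, so all $a_j=0$. Then $u\in L_0$ has zero $J$-coordinates, so $u=0$. Thus $L\cap w_JO=0$, that is, $w_JL\cap O=0$, and (a) applies.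

(c) Write $a=(a',a'')$ according to $J$ and its complement. The elements of $L_S\cap w_JO$ are the $(a,aS)$ with $a''=0$ and $a'A=0$, which gives the criterion. Let $A$ be invertible and $aS=(y',y'')$, so $y'=a'A+a''C^T$ and $y''=a'C+a''D$. The vector $w_J(a,aS)$ has $e$-part $(y',a'')$ and $f$-part $(a',y'')$. Solving, $a'=y'A^{-1}+a''C^TA^{-1}$ and $y''=y'A^{-1}C+a''(D+C^TA^{-1}C)$, which says $(a',y'')=(y',a'')S'$. By (a), $S'\in\mathcal{S}_n$.
\end{proof}

\begin{lemma}\label{lem:lines}
For $S\in\mathcal{S}_n$ and a column $0\ne c\in\mathbb{F}^n$ let $N(S,c)=\{(a,aS):ac=0\}$.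
\begin{enumerate}
\item[(a)] Every line of $DQ(2n,\mathbb{F})$ contained in $L_S$ is some $N(S,c)$, and every line is some $w_JN(S,c)$.
\item[(b)] The points on $N=N(S,c)$ are the distinct points $L_{S+\lambda cc^T}$, $\lambda\in k$, and $L_\infty=N+\langle\sum c_jf_j\rangle$.
\item[(c)] If $c_j\neq0$, then $w_jL_\infty\cap O=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The hyperplanes of $L_S$ are the $N(S,c)$. A line lies in some $L\in\mathcal{L}$, and $L=w_JL_S$ by Lemma~\ref{lem:charts}.

(b) If $L_{S'}\supset N$, then $a(S'-S)=0$ whenever $ac=0$, so $S'-S=cy^T$ for a column $y$. Choose $j$ with $c_j\neq0$. Symmetry gives $c_iy_j=c_jy_i$, so $y=\lambda c$ with $\lambda=y_j/c_j$, and $\lambda c_j^2\in k$ gives $\lambda\in k$. Conversely all $L_{S+\lambda cc^T}$ with $\lambda\in k$ contain $N$. If $L\in\mathcal{L}$ contains $N$ and $L\cap O\neq0$, then $L=N+\langle(0,y)\rangle$ with $y\ne0$, since $N\cap O=0$. Orthogonality to $N$ means $ay^T=0$ whenever $ac=0$, so $y$ is a multiple of $c^T$ and $L=L_\infty$. Finally $L_\infty\in\mathcal{L}$: the vector $g=(0,c^T)$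 is orthogonal to $N$ and $\varphi(g)=0$, so $\varphi(L_\infty)=\varphi(N)\subseteq k$.

(c) An element $(a,aS+\nu c^T)$ of $L_\infty\cap w_jO$ has $ac=0$ and $a_i=0$ for $i\neq j$, so $a=0$; its $f_j$-coordinate $\nu c_j$ vanishes, so $\nu=0$.
\end{proof}

The next lemma allows us to work in the single chart $\mathcal{S}_n$.

\begin{lemma}\label{lem:span}
\begin{enumerate}
\item[(a)] For every full projective embedding $e$ of $DQ(2n,\mathbb{F})$, the points $e(L_S)$, $S\in\mathcal{S}_n$, span the ambient space.
\item[(b)] Any two points of $DQ(2n,\mathbb{F})$ are joined by a sequence of points in which consecutive ones lie on a line.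
\end{enumerate}
\end{lemma}

\begin{proof}
Let $L\in\mathcal{L}$ with $t=\dim(L\cap O)\geq1$, and let $N$ be a hyperplane of $L$ not containing $L\cap O$, so $\dim(N\cap O)=t-1$. Every other point $L'$ on $N$ has $\dim(L'\cap O)=t-1$. Otherwise there are $g\in(L\cap O)\setminus N$ and $g'\in(L'\cap O)\setminus N$; as $b_\varphi(g,g')=0$, the space $L+L'=N+\langle g,g'\rangle$ is totally isotropic for $b_\varphi$ of dimension $n+1$, which is impossible in $V$.

(a) We show by induction on $t$ that $e(L)$ lies in the span. For $t=0$ this is Lemma~\ref{lem:charts}(a). For $t\geq1$, the line $N$ has two points other than $L$ by Lemma~\ref{lem:lines}; their images are in the span by induction and span the projective line that contains $e(L)$.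

(b) The same induction joins $L$ to some $L_S$. By Lemma~\ref{lem:lines}(b), $L_S$ is joined to $L_0$ if $S$ is a sum of matrices $\lambda cc^T$ with $\lambda\in k$. This holds because $S$ is a sum of matrices $s_{ii}E_{ii}$ and $b(E_{ij}+E_{ji})$, and $b(E_{ij}+E_{ji})=vv^T+E_{ii}+b^2E_{jj}$ for $v=u_i+bu_j$.
\end{proof}

\section{The map $\varepsilon$ is a full embedding}\label{sec:embedding}

\begin{lemma}\label{lem:bracket}
Let $S,S'\in\mathcal{S}_n$, $v\in\mathbb{F}^n$ a column, $\lambda\in k$.
\begin{enumerate}
\item[(a)] $[S+S']=[S][S']$ and $[0]=1$; in particular $[S]^2=1$.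
\item[(b)] $[\lambda vv^T]=1+\lambda m_v$, where
\[
m_v=\Bigl(\sum_iv_i\alpha_i\Bigr)\Bigl(\sum_j(v_j\beta_j+dv_j\,\alpha_j)\Bigr)=\sum_iv_i^2x_i+\sum_{i<j}z_{ij}(v_iv_j).
\]
Moreover $m_v^2=0$, $m_v$ has no constant term, and $m_v\neq0$ for $v\neq0$.
\item[(c)] In $[S]$ the coefficient of $1$ is $1$, that of $\alpha_i\beta_j$ is $s_{ij}$, and that of $x_J$ is $\det S_J$. Moreover $\det S_J\in k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\Omega_S$ is additive in $S$, and $(1+cg)(1+c'g)=1+(c+c')g$ when $g^2=0$.

(b) Since $d(\lambda v_iv_j)=\lambda(v_i\,dv_j+v_j\,dv_i)$, we have $\Omega_{\lambda vv^T}=\lambda(yw^T+wy^T)$ with the columns $y=(v,0)$ and $w=(dv,v)$. Let $|A|=2t$. Expanding $\prod(y_pw_{p'}+y_{p'}w_p)$ over the pairs of a matching of $A$ amounts to orienting the pairs, and an oriented matching is a $t$-subset $T\subseteq A$ with a bijection $T\to A\setminus T$. So the Pfaffian on $A$ is $\lambda^t\,t!\sum_T\prod_{p\in T}y_p\prod_{p\in A\setminus T}w_p$, which is $0$ for $t\geq2$. The part with $t=1$ is $\lambda(\sum y_pg_p)(\sum w_pg_p)=\lambda m_v$.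 Multiplying out, the terms with $i=j$ give $v_i^2x_i$, and those with $\{i,j\}$ give $v_iv_j(\alpha_i\beta_j+\alpha_j\beta_i)+(v_i\,dv_j+v_j\,dv_i)\alpha_i\alpha_j=z_{ij}(v_iv_j)$. The last claims hold because linear forms square to $0$ and $x_i$ has coefficient $v_i^2$.

(c) In the Pfaffian for $x_J$ each $\beta_j$ must be matched with an $\alpha_i$, because the lower right block of $\Omega_S$ is zero. So the matchings that contribute are the permutations of $J$, and the sum is $\det S_J$. By symmetry of $S$ a permutation and its inverse give the same term, so only involutions remain, and they contribute products of elements $s_{ii}\in k$ and $s_{ij}^2\in k$.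
\end{proof}

By (a) and (b), $[S+\lambda cc^T]=[S](1+\lambda m_c)$ is affine in $\lambda$, so $\varepsilon$ behaves well inside one chart. The point to prove is that the charts fit together.

\begin{lemma}\label{lem:pivot}
If $\det S_J\neq0$ and $w_JL_S=L_{S'}$, then $\iota_J[S]=\det(S_J)\,[S']$.
\end{lemma}

\begin{proof}
Induction on $|J|$; for $J=\emptyset$ there is nothing to prove.

\emph{One index}, say $J=\{1\}$. Write $S=\begin{pmatrix}a&b^T\\b&D\end{pmatrix}$ with $a\in k^*$, and let $(\nu,b)$ denote the column with first entry $\nu$ followed by $b=(b_2,\dots,b_n)^T$. With Lemma~\ref{lem:charts}(c),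
\[
S=(0\oplus D)+a^{-1}(0,b)(0,b)^T+a^{-1}(a,b)(a,b)^T,\qquad S'=(0\oplus D)+a^{-1}(1,b)(1,b)^T .
\]
Let $m=m_{(0,b)}$ and $\zeta=\sum_{j\geq2}z_{1j}(b_j)$. Lemma~\ref{lem:bracket}(b) gives $m_{(1,b)}=x_1+\zeta+m$ and, as $z_{1j}$ is $k$-linear and $a\in k$, $m_{(a,b)}=a^2x_1+a\zeta+m$. With the linear forms $\ell=\sum_{j\geq2}b_j\alpha_j$ and $\ell'=\sum_{j\geq2}(b_j\beta_j+db_j\,\alpha_j)$ we have $m=\ell\ell'$ and $\zeta=\alpha_1\ell'+\beta_1\ell$, so $m\zeta=0=m^2$. Hence
\[
[S]=[0\oplus D]\,(1+a^{-1}m)(1+ax_1+\zeta+a^{-1}m)=[0\oplus D]\,(1+ax_1+mx_1+\zeta).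
\]
Here $[0\oplus D]$, $m$, $\ell$, $\ell'$ lie in $\mathcal{M}^{(1)}$, so $\iota_1$ fixes $\zeta$ and
\[
\iota_1[S]=[0\oplus D]\,(x_1+a+m+\zeta)=a\,[0\oplus D]\,(1+a^{-1}m_{(1,b)})=a[S'].
\]

\emph{$|J|\geq2$ and $\det S_{J\setminus j}\neq0$ for some $j\in J$.} By induction $\iota_{J\setminus j}[S]\in k^*[S'']$, where $w_{J\setminus j}L_S=L_{S''}$. Since $w_jL_{S''}=L_{S'}$, Lemma~\ref{lem:charts}(c) gives $s''_{jj}\ne0$, and the case of one index gives $\iota_J[S]\in k^*[S']$. The constant term of $\iota_J[S]$ is the coefficient of $x_J$ in $[S]$, namely $\det S_J$, and that of $[S']$ is $1$. This fixes the scalar.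

\emph{$|J|\geq2$ and $\det S_{J\setminus j}=0$ for all $j\in J$.} This happens, for instance, for $S_J=c(E_{12}+E_{21})$, $J=\{1,2\}$. We cannot proceed one index at a time, so we move $S$ along a line into the previous case and let the parameter return to $0$. Recall Jacobi's formula: if $t=S_J^{-1}$ and $X\subseteq J$, then $\det S_{J\setminus X}=\det S_J\cdot\det t_X$. For $X=\{j\}$ it shows that $t$ has zero diagonal. Choose $i\neq j$ in $J$ with $t_{ij}\neq0$; then $\det S_{J\setminus\{i,j\}}=\det S_J\cdot t_{ij}^2\neq0$. For $\lambda\in k^*$ let $S_\lambda=S+\lambda E_{ii}$. Then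
\[
\det(S_\lambda)_J=\det S_J+\lambda\det S_{J\setminus i}=\det S_J,\qquad \det(S_\lambda)_{J\setminus j}=\lambda\det S_{J\setminus\{i,j\}}\neq0,
\]
so the previous case gives $\iota_J[S_\lambda]=\det(S_J)[S'_\lambda]$, where $w_JL_{S_\lambda}=L_{S'_\lambda}$. Since $E_{ii}tE_{ii}=t_{ii}E_{ii}=0$, the inverse of $S_J+\lambda E_{ii}$ is $t+\lambda\tau\tau^T$, with $\tau$ the $i$-th column of $t$. Inserting this in Lemma~\ref{lem:charts}(c) gives $S'_\lambda=S'+\lambda yy^T$ with $y=(\tau,C^T\tau)$, the $i$-th column of $S'$. Therefore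
\[
\iota_J\bigl([S](1+\lambda x_i)\bigr)=\det(S_J)\,[S'](1+\lambda m_y)\qquad(\lambda\in k^*).
\]
Both sides are affine in $\lambda$ and $|k^*|\geq2$, so the equality also holds for $\lambda=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
\emph{Well defined.} Every $L$ is some $w_JL_S$ by Lemma~\ref{lem:charts}(b). If $w_JL_S=w_{J'}L_{S'}$, then $w_{J\triangle J'}L_S=L_{S'}$. Lemmas~\ref{lem:charts}(c), \ref{lem:bracket}(c) and \ref{lem:pivot} give $\iota_{J\triangle J'}[S]\in k^*[S']$, and applying $\iota_{J'}$ gives $\iota_J[S]\in k^*\iota_{J'}[S']$. The definition also shows $\varepsilon(w_JL)=\iota_J\,\varepsilon(L)$. The constant term of $\iota_J[S]$ is $\det S_J$, so by Lemma~\ref{lem:charts}(c)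
\begin{equation}\label{eq:const}
\text{the nonzero vectors of }\varepsilon(L)\text{ have nonzero constant term if and only if }L\cap O=0 .
\end{equation}

\emph{Injective.} Let $\varepsilon(L)=\varepsilon(L')$ and choose $J$ with $w_JL\cap O=0$. From $\varepsilon(w_JL)=\varepsilon(w_JL')$ and \eqref{eq:const} we get $w_JL=L_S$ and $w_JL'=L_{S'}$ with $k[S]=k[S']$. The constant terms give $[S]=[S']$, and the coefficients of $\alpha_i\beta_j$ give $S=S'$.

\emph{Lines.} Since $\iota_J$ is a $k$-linear bijection compatible with $w_J$, Lemma~\ref{lem:lines}(a) reduces us to $N=N(S,c)$. Let $T=\langle[S],[S]m_c\rangle_k$. It has dimension $2$, because $[S]$ is a unit and $1,m_c$ are independent. The points $\varepsilon(L_{S+\lambda cc^T})=k[S](1+\lambda m_c)$ are all points of $\mathrm{PG}(T)$ except $k[S]m_c$. It remains to identify $\varepsilon(L_\infty)$, and for this we look at $N$ from a chart that contains $L_\infty$. Choose $j$ with $c_j\neq0$; then $w_jL_\infty=L_{S^*}$ for some $S^*$ by Lemma~\ref{lem:lines}(c). What we have just shown, applied to the line $w_jN\subset L_{S^*}$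 and transported by $\iota_j$, says that all points on $N$ but one, among them $L_\infty$, have their images in a $2$-dimensional space $T^*$. All points on $N$ but two have their images in $T\cap T^*$; these images are distinct and, $k$ being infinite, there are at least two of them. So $T=T^*$ and $\varepsilon(L_\infty)\subset T$. The constant term of $\nu[S]+\nu'[S]m_c$ is $\nu$, so \eqref{eq:const} gives $\varepsilon(L_\infty)=k[S]m_c$. Thus $\varepsilon$ maps the points on $N$ bijectively onto $\mathrm{PG}(T)$. The image of $\varepsilon$ spans $U$ by definition.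
\end{proof}

By Lemma~\ref{lem:span}(a), $U$ is already spanned by the vectors $[S]$, $S\in\mathcal{S}_n$.

\section{The algebra of affine relations}\label{sec:algebra}

\subsection{Reduction of universality to an injectivity statement}

Let $k[\mathcal{S}_n]$ be the group algebra, with basis $\chi^S$ and product $\chi^S\chi^{S'}=\chi^{S+S'}$. The condition that a map $S\mapsto v(S)$ be affine along lines says that the linear map $\chi^S\mapsto v(S)$ kills the elements
\begin{equation}\label{eq:affine}
\chi^{S+\lambda cc^T}+(1+\lambda)\chi^S+\lambda\chi^{S+cc^T}\qquad(S\in\mathcal{S}_n,\ \lambda\in k,\ c\in\mathbb{F}^n).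
\end{equation}
Multiplication by $\chi^{S'}$ permutes these elements, so their $k$-span $\mathcal{I}$ is an ideal. The quotient $\mathcal{A}=k[\mathcal{S}_n]/\mathcal{I}$ is therefore a commutative algebra, and this is the structure that makes it computable. We write $\chi^S$ also for the class in $\mathcal{A}$. By Lemma~\ref{lem:bracket}, $[S+\lambda cc^T]=[S](1+\lambda m_c)=(1+\lambda)[S]+\lambda[S+cc^T]$, so there is an algebra map
\[
\Phi:\mathcal{A}\to\mathcal{M},\qquad\chi^S\mapsto[S],
\]
with image $U$. In particular $U$ is a subalgebra.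

\begin{proposition}\label{prop:reduction}
If $\Phi$ is injective, then $\varepsilon$ is absolutely universal.
\end{proposition}

\begin{proof}
By (U) there is an absolutely universal embedding $\tilde e$, in $\mathrm{PG}(\tilde V)$, and so a morphism $\theta:\tilde V\to U$ from $\tilde e$ to $\varepsilon$. Regard $\tilde V$ as a $k$-space through the isomorphism $\sigma$ attached to $\theta$; then $\theta$ is $k$-linear and onto. The embedding $\tilde e$ only gives $1$-spaces, and we use $\theta$ to choose vectors in them coherently: $\theta$ maps $\tilde e(L_S)$ isomorphically onto $k[S]$, so there is a unique $v(S)\in\tilde e(L_S)$ with $\theta(v(S))=[S]$.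

Let $c\neq0$ and $\lambda\in k$. The points $L_S$, $L_{S+cc^T}$, $L_{S+\lambda cc^T}$ lie on the line $N(S,c)$. Let $\tilde T$ be the $2$-dimensional subspace of $\tilde V$ that carries its image. Then $\theta(\tilde T)$ contains two distinct points of the image of $\varepsilon$, so $\theta$ is injective on $\tilde T$. The vector $v(S+\lambda cc^T)+(1+\lambda)v(S)+\lambda v(S+cc^T)$ lies in $\tilde T$ and is killed by $\theta$, hence it is $0$; for $c=0$ it is $0$ as well. So $\chi^S\mapsto v(S)$ induces a $k$-linear map $\Upsilon:\mathcal{A}\to\tilde V$ with $\theta\Upsilon=\Phi$. It is onto by Lemma~\ref{lem:span}(a) applied to $\tilde e$, and injective because $\Phi$ is. Then $\theta=\Phi\Upsilon^{-1}$ is injective, hence an isomorphism from $\tilde e$ to $\varepsilon$. Composing $\theta^{-1}$ with a morphism from $\tilde e$ to an embedding $e$ gives a morphism from $\varepsilon$ to $e$.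
\end{proof}

\subsection{Generators and relations}

In $\mathcal{A}$ put $\hat m_v=\chi^{vv^T}+1$. Relation \eqref{eq:affine} with $S=0$ reads $\chi^{\lambda vv^T}=1+\lambda\hat m_v$, and $(\chi^{vv^T})^2=1$ gives $\hat m_v^2=0$. For $i\neq j$ and $c\in\mathbb{F}$ put
\[
\hat x_i=\hat m_{u_i},\qquad g_{ij}(c)=\chi^{c(E_{ij}+E_{ji})},\qquad\hat z_{ij}(c)=g_{ij}(c)+1+c^2\hat x_i\hat x_j .
\]
Then $\Phi(\hat x_i)=x_i$ and $\Phi(\hat z_{ij}(c))=z_{ij}(c)$, because
\[
[c(E_{ij}+E_{ji})]=(1+c\alpha_i\beta_j)(1+c\alpha_j\beta_i)(1+dc\,\alpha_i\alpha_j)=1+z_{ij}(c)+c^2x_ix_j .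
\]
These elements generate $\mathcal{A}$, since
\begin{equation}\label{eq:chi}
\chi^S=\prod_i(1+s_{ii}\hat x_i)\prod_{i<j}\bigl(1+\hat z_{ij}(s_{ij})+s_{ij}^2\hat x_i\hat x_j\bigr)
\end{equation}
with $s_{ii},s_{ij}^2\in k$. All relations below come from one observation: $\chi^{\lambda vv^T}$ is affine in $\lambda$, while its factorization \eqref{eq:chi} looks like a polynomial of higher degree. We compare coefficients, using that a polynomial in $\lambda$ with coefficients in a $k$-vector space that vanishes for infinitely many $\lambda\in k$ has all coefficients zero (Vandermonde).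

\begin{lemma}\label{lem:relations}
In $\mathcal{A}$, for distinct indices $i,j,l,p$ and all $b,c,c_i,c_j,c_l,c_p\in\mathbb{F}$:
\begin{enumerate}
\item[(R1)] $\hat x_i^2=0$; $\hat z_{ij}=\hat z_{ji}$ is $k$-linear; $\hat x_i\hat z_{ij}(c)=0$; $\hat z_{ij}(b)\hat z_{ij}(c)=0$;
\item[(R2)] $\hat z_{ij}(b)\hat z_{il}(c)=\hat x_i\hat z_{jl}(bc)$;
\item[(R3)] $\hat z_{ij}(c_ic_j)\hat z_{lp}(c_lc_p)+\hat z_{il}(c_ic_l)\hat z_{jp}(c_jc_p)+\hat z_{ip}(c_ic_p)\hat z_{jl}(c_jc_l)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) We know $\hat x_i^2=0$, and $\hat z_{ij}=\hat z_{ji}$, $\hat z_{ij}(0)=0$ by definition. Fix $i\neq j$ and write $g=g_{ij}$, $\hat z=\hat z_{ij}$, $X=\hat x_i\hat x_j$. For $c\in\mathbb{F}^*$ let $v=u_i+cu_j$ and $\hat m=\hat m(c)=\hat m_v$. From $\lambda c(E_{ij}+E_{ji})=\lambda E_{ii}+\lambda c^2E_{jj}+\lambda vv^T$ we get, for $\lambda\in k$,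
\[
g(\lambda c)=(1+\lambda\hat x_i)(1+\lambda c^2\hat x_j)(1+\lambda\hat m)=1+\lambda p_1(c)+\lambda^2p_2(c)+\lambda^3p_3(c),
\]
with $p_1(c)=\hat x_i+c^2\hat x_j+\hat m$, $p_2(c)=c^2X+(\hat x_i+c^2\hat x_j)\hat m$, $p_3(c)=c^2X\hat m$. For $\nu\in k^*$, writing $g(\lambda\nu c)$ as $g(\lambda\cdot\nu c)$ and as $g(\lambda\nu\cdot c)$ gives $p_t(\nu c)=\nu^tp_t(c)$. For $t=1$ this says $\hat m(\nu c)=\nu(\hat x_i+c^2\hat x_j+\hat m)+\hat x_i+\nu^2c^2\hat x_j$. We insert this in $p_2(\nu c)=\nu^2c^2X+(\hat x_i+\nu^2c^2\hat x_j)\hat m(\nu c)$ and use $(\hat x_i+\nu^2c^2\hat x_j)^2=0$: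
\[
p_2(\nu c)=\nu\,(c^2X+\hat x_i\hat m)+\nu^2c^2X+\nu^3c^2(X+\hat x_j\hat m).
\]
This equals $\nu^2p_2(c)$ for all $\nu\in k^*$. Hence $\hat x_i\hat m=c^2X$, $\hat x_j\hat m=X$, $p_2(c)=c^2X$, and $p_3(c)=c^2\hat x_iX=0$. For $\lambda=1$ we obtain $\hat z(c)=p_1(c)$. So $\hat z(\nu c)=\nu\hat z(c)$, $\hat x_i\hat z(c)=c^2X+\hat x_i\hat m=0$, $\hat x_j\hat z(c)=X+\hat x_j\hat m=0$, and
\begin{equation}\label{eq:g}
g(\lambda c)=1+\lambda\hat z(c)+\lambda^2c^2X\qquad(\lambda\in k,\ c\in\mathbb{F}).
\end{equation}
In $g(\lambda b)g(\lambda c)=g(\lambda(b+c))$ the coefficient of $\lambda$ gives $\hat z(b)+\hat z(c)=\hat z(b+c)$, and that of $\lambda^2$ gives $\hat z(b)\hat z(c)+(b^2+c^2)X=(b+c)^2X$, that is, $\hat z(b)\hat z(c)=0$.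

Now let $v\in\mathbb{F}^n$ be arbitrary and abbreviate $\hat z_{ab}(v_av_b)$ by $\hat z_{ab}$. By \eqref{eq:chi} and \eqref{eq:g},
\[
1+\lambda\hat m_v=\prod_a(1+\lambda v_a^2\hat x_a)\prod_{a<b}\bigl(1+\lambda\hat z_{ab}+\lambda^2v_a^2v_b^2\hat x_a\hat x_b\bigr).
\]
The coefficient of $\lambda^2$ on the right vanishes. In it each term $v_a^2v_b^2\hat x_a\hat x_b$ occurs twice, once from each product, and $\hat x_a\hat z_{ab}=0$. What remains is
\begin{equation}\label{eq:quad}
\sum_{a}\ \sum_{\{b,b'\}\not\ni a}\bigl(v_a^2\hat x_a\hat z_{bb'}+\hat z_{ab}\hat z_{ab'}\bigr)+\sum_{\{\eta,\eta'\}}\hat z_\eta\hat z_{\eta'}=0,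
\end{equation}
where we have grouped the products of two $\hat z$'s with a common index $a$ in the first sum, and the last sum runs over unordered pairs of disjoint $2$-subsets.

(R2) Let $v$ be supported on $\{i,j,l\}$. The last sum in \eqref{eq:quad} vanishes and the first has three summands, for $a=i,j,l$. Replace $v_i$ by $\nu v_i$ with $\nu\in k$. The summand $a=i$ is multiplied by $\nu^2$ and the other two by $\nu$. The coefficient of $\nu^2$ gives $v_i^2\hat x_i\hat z_{jl}(v_jv_l)=\hat z_{ij}(v_iv_j)\hat z_{il}(v_iv_l)$. Put $(v_i,v_j,v_l)=(1,b,c)$.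

(R3) By (R2) and $k$-linearity, $\hat z_{ab}\hat z_{ab'}=\hat x_a\hat z_{bb'}(v_a^2v_bv_{b'})=v_a^2\hat x_a\hat z_{bb'}$, so the first sum in \eqref{eq:quad} is zero for every $v$. For $v$ supported on $\{i,j,l,p\}$ with entries $c_i,c_j,c_l,c_p$ the last sum is the left side of (R3).
\end{proof}

From here on only these relations matter. Let $\mathcal{B}$ be any commutative $k$-algebra generated by elements $\hat x_i,\hat z_{ij}(c)$ that satisfy (R1)--(R3), with an algebra map $\Phi_{\mathcal{B}}:\mathcal{B}\to\mathcal{M}$ sending $\hat x_i$ to $x_i$ and $\hat z_{ij}(c)$ to $z_{ij}(c)$; the main example is $\mathcal{A}$ with $\Phi$. For $K\subseteq[n]$ of even size let $\mathcal{B}_K$ be the $k$-span of the products $\prod_{\eta\in\mu}\hat z_\eta(c_\eta)$, with $\mu$ a perfect matching of $K$ and $c_\eta\in\mathbb{F}$; so $\mathcal{B}_\emptyset=k$. For disjoint $I,K\subseteq[n]$ let $\mathcal{M}_{I,K}$ be the $R$-span of the monomials consisting of $x_I$ and exactly one of $\alpha_i,\beta_i$ for each $i\in K$. Then $\mathcal{M}=\bigoplus\mathcal{M}_{I,K}$, and multiplication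 by $x_I$ maps $\mathcal{M}_{\emptyset,K}$ bijectively onto $\mathcal{M}_{I,K}$.

\begin{lemma}\label{lem:split}
$\mathcal{B}=\sum\hat x_I\mathcal{B}_K$, the sum over $K$ of even size and $I\subseteq[n]\setminus K$. If $\Phi_{\mathcal{B}}$ is injective on each $\mathcal{B}_K$, then it is injective, with image $\bigoplus x_I\Phi_{\mathcal{B}}(\mathcal{B}_K)$.
\end{lemma}

\begin{proof}
$\mathcal{B}$ is spanned by monomials in the generators. If an index occurs in two factors of a monomial, then the monomial is $0$ by (R1), or (R2) rewrites it with fewer factors $\hat z$. By induction on that number we reach monomials in which no index is repeated. For the second claim, $\Phi_{\mathcal{B}}$ maps $\mathcal{B}_K$ into $\mathcal{M}_{\emptyset,K}$ and $\hat x_I\mathcal{B}_K$ into $\mathcal{M}_{I,K}$. If $\Phi_{\mathcal{B}}(\sum\hat x_Iy_{I,K})=0$ with $y_{I,K}\in\mathcal{B}_K$, then each $x_I\Phi_{\mathcal{B}}(y_{I,K})$ vanishes, so each $y_{I,K}=0$.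
\end{proof}

\begin{example}\label{ex:small}
For $K=\{i,j\}$ the space $\mathcal{B}_K=\hat z_{ij}(\mathbb{F})$ is a quotient of $\mathbb{F}$, and $\Phi_{\mathcal{B}}$ is injective on it because $c$ is the coefficient of $\alpha_i\beta_j$ in $z_{ij}(c)$. For $n\le3$ there are no larger $K$, so Theorem~\ref{thm:main}(ii) is proved in these cases, with $\dim U=2^n+\binom n22^{n-2}q$.
\end{example}

\begin{remark}\label{rem:hyp}
That $\mathbb{F}$ is infinite is essential for Lemma~\ref{lem:relations}; in Section~\ref{sec:embedding} a few elements of $k$ were enough, and the following sections do not use it. For $\mathbb{F}=\mathbb{F}_2$ the elements \eqref{eq:affine} are all zero, so $\dim\mathcal{A}=|\mathcal{S}_2|=8$ for $n=2$, while the vectors $[S]$ of Example~\ref{ex:two} lie in a space of dimension $5$: the map $\Phi$ is not injective. That $\mathbb{F}$ is non-perfect is not used in the proof of Theorem~\ref{thm:main}.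
\end{remark}

\section{Decorated matchings}\label{sec:matchings}

Fix $K\subseteq[n]$ with $|K|=2m\geq2$. We must show that $\Phi_{\mathcal{B}}$ is injective on $\mathcal{B}_K$. The products that span $\mathcal{B}_K$ are only $k$-multilinear in their arguments $c_\eta$; by Example~\ref{ex:four} an element of $\mathbb{F}$ cannot be moved from one factor to another. We therefore let one copy of $\mathbb{F}$ act at each index, and measure the failure of these actions to agree by the powers of an ideal.

\subsection{The module $Z_K$}

The members of a perfect matching are called its \emph{pairs}, and $ij$ stands for $\{i,j\}$. Let $Y_K=\bigoplus_\mu\bigotimes_{\eta\in\mu}\mathbb{F}$, the sum over the perfect matchings $\mu$ of $K$, with tensor products over $k$. A pure tensor is a matching with a decoration $c_\eta\in\mathbb{F}$ on each pair; we write $\mu$ for the one with all decorations $1$. Let $\mathcal{E}=\bigotimes_{i\in K}\mathbb{F}$, a commutative $k$-algebra, and let $t^{(i)}\in\mathcal{E}$ be the element $t\in\mathbb{F}$ placed in the $i$-th factor. It acts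 on $Y_K$ by multiplying the decoration of the pair containing $i$ by $t$. These operators commute, so $Y_K$ is an $\mathcal{E}$-module, generated by the $\mu$. A \emph{switch} is a triple of matchings $\mu,\mu',\mu''$ that agree outside four indices $i,i',j,j'$ and satisfy
\begin{equation}\label{eq:switch}
ii',\,jj'\in\mu,\qquad ij,\,i'j'\in\mu',\qquad ij',\,i'j\in\mu'' .
\end{equation}
Let $Z_K$ be the quotient of $Y_K$ by the $\mathcal{E}$-submodule generated by the sums $\mu+\mu'+\mu''$ over all switches. We keep the notation $\mu$ for classes in $Z_K$.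

Since each $\hat z_\eta$ is $k$-linear, sending a decorated matching to $\prod\hat z_\eta(c_\eta)$ defines a surjection $Y_K\to\mathcal{B}_K$. It sends $\prod_{y\in K}t_y^{(y)}\cdot(\mu+\mu'+\mu'')$ to the left side of (R3), with entries $t_i,t_{i'},t_j,t_{j'}$, times the product of the $\hat z_{yy'}(t_yt_{y'})$ over the common pairs; this is $0$. So we have a surjection $Z_K\to\mathcal{B}_K$.

To describe the target, let $P_K$ be the $R$-module of polynomials over $R$ in variables $\xi_i$ ($i\in K$) of degree at most one in each variable. We identify $\mathcal{M}_{\emptyset,K}$ with $P_K$ by $\prod_{i\in T}\beta_i\prod_{i\in K\setminus T}\alpha_i\leftrightarrow\prod_{i\in T}\xi_i$, that is, by putting $\alpha_i=1$, $\beta_i=\xi_i$. Products of elements with disjoint index sets correspond. For $B\subseteq K$ put $\xi_B=\sum_{i\in B}\xi_i$. Then $z_\eta(c)$ corresponds to $c\,\xi_\eta+dc$, and the composite $\Psi:Z_K\to\mathcal{B}_K\to P_K$ is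
\[
\Psi\bigl((c_\eta)_{\eta\in\mu}\bigr)=\prod_{\eta\in\mu}(c_\eta\xi_\eta+dc_\eta),
\]
independently of $\mathcal{B}$. If $\Psi$ is injective, then $\Phi_{\mathcal{B}}$ is injective on $\mathcal{B}_K$. Let $\partial_i=\partial/\partial\xi_i$ for $i\in K$; on $P_K$ we have $\partial_i^2=0$. For $y\in Z_K$,
\begin{equation}\label{eq:action}
\Psi(t^{(i)}y)=(t+dt\,\partial_i)\Psi(y),
\end{equation}
because only the factor with $\eta\ni i$ involves $\xi_i$, and $(t+dt\,\partial_i)(c\xi_\eta+dc)=tc\,\xi_\eta+d(tc)$.

Let $\mathfrak{m}$ be the kernel of the multiplication map $\mathcal{E}\to\mathbb{F}$, and put $\delta_s(i,j)=a_s^{(i)}+a_s^{(j)}\in\mathfrak{m}$. Then $\delta_s(i,i)=0$, $\delta_s(i,j)=\delta_s(j,i)$ and $\delta_s(i,l)=\delta_s(i,j)+\delta_s(j,l)$. The $\delta_s(i,j)$ generate $\mathfrak{m}$. Indeed, let $\mathfrak{d}$ be the ideal they generate and fix $i_0\in K$. As $\mathcal{E}$ is generated by the $a_s^{(i)}$, the map $\mathbb{F}\to\mathcal{E}/\mathfrak{d}$, $t\mapsto t^{(i_0)}$, is onto; its composite with $\mathcal{E}/\mathfrak{d}\to\mathbb{F}$ is the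 identity; so $\mathcal{E}/\mathfrak{d}\to\mathbb{F}$ is injective and $\mathfrak{d}=\mathfrak{m}$. Consequently $\mathfrak{m}^hZ_K$ is generated over $\mathcal{E}$ by the elements $\Pi\mu$ with $\Pi$ a product of $h$ factors $\delta$, and $\mathfrak{m}^hZ_K/\mathfrak{m}^{h+1}Z_K$ is a vector space over $\mathcal{E}/\mathfrak{m}=\mathbb{F}$ spanned by their classes. By \eqref{eq:action},
\begin{equation}\label{eq:deltaaction}
\Psi(\delta_s(i,j)y)=\omega_s(\partial_i+\partial_j)\Psi(y).
\end{equation}
Finally, $a_s^{(i)}$ and $a_s^{(j)}$ act in the same way on a matching that contains $ij$, so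
\begin{equation}\label{eq:F1}
\delta_s(i,j)\mu=0\qquad\text{if }ij\in\mu\text{ or }i=j .
\end{equation}

\subsection{The case of four indices}\label{ssec:four}

Let $K=\{1,2,3,4\}$, $\mu_1=12|34$, $\mu_2=13|24$, $\mu_3=14|23$, so $\mu_1+\mu_2+\mu_3=0$ in $Z=Z_K$. The top layer $Z/\mathfrak{m}Z$ is spanned over $\mathbb{F}$ by $\mu_1$ and $\mu_3$. By \eqref{eq:F1} the four elements $\delta_s(i,j)\mu_1$ with $i\in\{1,2\}$, $j\in\{3,4\}$ coincide; call them $D_s^1$, and define $D_s^2,D_s^3$ from $\mu_2,\mu_3$ by joining their two pairs. Applying $\delta_s(1,2)$ to the switch relation kills $\mu_1$ and gives $D_s^2=D_s^3$; applying $\delta_s(1,3)$ kills $\mu_2$ and gives $D_s^1=D_s^3$. So there is a single element $D_s$, which has forgotten the matching it came from. For any $i\neq j$ we may write $D_s$ as a multiple of the matching containing $ij$, so $\delta_{s'}(i,j)D_s=0$. Thus $\mathfrak{m}^2Z=0$, and $\mathfrak{m}Z$ is spanned over $\mathbb{F}$ by the $D_s$. Now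
\[
\Psi(\mu_1)=(\xi_1+\xi_2)(\xi_3+\xi_4),\quad\Psi(\mu_3)=(\xi_1+\xi_4)(\xi_2+\xi_3),\quad\Psi(D_s)=\omega_s(\xi_1+\xi_2+\xi_3+\xi_4).
\]
The first two are independent ($\xi_1\xi_4$ occurs only in the first, $\xi_3\xi_4$ only in the second), and the last ones are independent over $\mathbb{F}$. By \eqref{eq:action}, $t^{(i)}$ acts on the part of highest degree in $\xi$ as multiplication by $t$. So the part of degree $2$ of $\Psi(y)$ detects the class of $y$ in $Z/\mathfrak{m}Z$, and the part of degree $1$ detects $y\in\mathfrak{m}Z$. Hence $\Psi$ is injective and $\dim_kZ=(2+r)q$, the last term of the dimension for $n=4$. The general proof follows these steps.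

\subsection{Products of $\delta$'s and forests}

\begin{lemma}\label{lem:delta}
As operators on $Z_K$, for all $i,j,p,p'\in K$ and $s,s'\in\Sigma$:
\begin{enumerate}
\item[(a)] $\delta_s(i,j)\delta_{s'}(i,j)=0$;
\item[(b)] $\delta_s(i,j)\delta_{s'}(p,p')=\delta_{s'}(i,j)\delta_s(p,p')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) It suffices to apply the operator to a matching $\mu$, and by \eqref{eq:F1} we may assume that $i,j$ lie in distinct pairs $ii',jj'$ of $\mu$. Take the switch \eqref{eq:switch}. Since $\delta_s(i,j)\mu'=0$, the element $y=\delta_s(i,j)\mu$ equals $\delta_s(i,j)\mu''$. It is killed by $\delta_{s'}(j',j)$ because $jj'\in\mu$, and by $\delta_{s'}(i,j')$ because $ij'\in\mu''$, hence by their sum $\delta_{s'}(i,j)$.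

(b) Expand $\delta_s(i,l)\delta_{s'}(i,l)=0$ with $\delta(i,l)=\delta(i,j)+\delta(j,l)$. By (a) two of the four terms vanish, and we get $\delta_s(i,j)\delta_{s'}(j,l)=\delta_{s'}(i,j)\delta_s(j,l)$. Add these identities for $l=p$ and $l=p'$.
\end{proof}

Let $\Pi=\prod_{l=1}^h\delta_{s_l}(i_l,j_l)$ and let $\mu$ be a matching. The \emph{graph of $\Pi$ on $\mu$} is the multigraph $\Gamma$ whose vertices are the $m$ pairs of $\mu$ and whose $l$-th edge joins the pairs containing $i_l$ and $j_l$. Taking the union of the pairs in each connected component gives a partition $\pi$ of $K$ into blocks of even size, the \emph{induced partition}. A \emph{forest} has no cycles, where loops and double edges count as cycles; a forest with $m$ vertices and $h$ edges has $m-h\ge1$ components.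

\begin{lemma}\label{lem:forest}
\begin{enumerate}
\item[(a)] If $g,g'\in K$ lie in the same block of $\pi$, then $\delta_s(g,g')\Pi\mu=0$.
\item[(b)] If $\Gamma$ is not a forest, then $\Pi\mu=0$. In particular $\mathfrak{m}^mZ_K=0$.
\item[(c)] If $\Gamma$ is a forest, then $\Pi\mu$ depends only on the multiset $\mathbf{s}=\{s_1,\dots,s_h\}$ and on $\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a path in $\Gamma$, possibly of length $0$, between the pairs containing $g$ and $g'$. Write $\delta_s(g,g')$ as a sum of steps that alternately stay inside a pair of $\mu$ and follow an edge of the path. By \eqref{eq:F1}, $\delta_s(g,g')\mu=\sum\delta_s(i_l,j_l)\mu$ over the edges of the path, and $\delta_s(i_l,j_l)\Pi=0$ on $Z_K$ by Lemma~\ref{lem:delta}(a).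

(b) Apply (a) to one edge of a cycle and the product of the other factors, in whose graph the rest of the cycle is a path. A graph with $m$ vertices and $m$ edges is not a forest.

(c) \emph{Fixed $\mu$.} Let $\Pi=\delta_s(i,j)\Pi'$. If $g$ lies in the same block as $j$ for the graph of $\Pi'$, then $\delta_s(j,g)\Pi'\mu=0$ by (a), so $\Pi\mu=\delta_s(i,g)\Pi'\mu$. In words: an end of an edge may be moved to any index connected to it in the rest of the graph; in particular the choice of the index inside a pair is irrelevant. Fix a vertex $\eta_0$ in a component of $\Gamma$. If the component is not a star with center $\eta_0$, it has a vertex $\eta\ne\eta_0$ whose neighbor $\eta'$ on the path to $\eta_0$ is not $\eta_0$. The path from $\eta'$ to $\eta_0$ does not use the edge $\eta\eta'$, so we may replace this edge by $\eta\eta_0$. The result is again a forest with the same components, and the degree of $\eta_0$ has increased. So each component can be made a star with a prescribed center. By Lemma~\ref{lem:delta}(b) the labels $s_l$ may be permuted among all factors.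 Hence $\Pi\mu$ depends only on $\mu$, $\mathbf{s}$ and $\pi$; call it $D(\mu,\mathbf{s},\pi)$.

\emph{A switch inside a block.} Let $ii',jj'$ be distinct pairs of $\mu$ in a block $B$ of $\pi$, and take the switch \eqref{eq:switch}. Choose as factors of $\Pi$ belonging to $B$ one $\delta(i,j)$ and one $\delta(i,y_\eta)$, $y_\eta\in\eta$, for each further pair $\eta\subseteq B$ of $\mu$: a star with center $ii'$. The factor $\delta(i,j)$ kills $\mu'$, so $\Pi\mu=\Pi\mu''$. On $\mu''$ these factors form a star with center $ij'$, joined to $i'j$ and to each further $\eta$, and nothing changes in the other blocks. So $D(\mu,\mathbf{s},\pi)=D(\mu'',\mathbf{s},\pi)$. Exchanging the names of $j$ and $j'$ gives the same for $\mu'$.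

\emph{Any two matchings.} Let $\mu\neq\nu$ have all their pairs inside blocks of $\pi$. Take $ij\in\nu\setminus\mu$ and let $ii',jj'\in\mu$. All four indices lie in one block, and $ii',jj'\notin\nu$. Switching to $ij,i'j'$ increases the number of pairs in common with $\nu$. So $\mu$ and $\nu$ are connected by switches inside blocks.
\end{proof}

We write $D(\mathbf{s},\pi)$ for the element in (c). It is defined for every partition $\pi$ of $K$ into blocks of even size and every multiset $\mathbf{s}$ of size $m-|\pi|$: take a perfect matching of each block and a star on its pairs, a \emph{spanning star} of the block. We claim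
\begin{equation}\label{eq:psiD}
\Psi(D(\mathbf{s},\pi))=\omega_{\mathbf{s}}\,\Xi_\pi,\qquad\Xi_\pi=\prod_{B\in\pi}\xi_B .
\end{equation}
We have $\Psi(\mu)=\prod_{\eta\in\mu}\xi_\eta$, and by \eqref{eq:deltaaction} the blocks can be treated separately. Let a block consist of the pairs $\eta_0,\dots,\eta_t$, with center $\eta_0$, and let $\partial_{(l)}$ be the derivative at a chosen index of $\eta_l$. As $\partial_{(0)}^2=0$, the product $\prod_{l=1}^t(\partial_{(l)}+\partial_{(0)})$ is the sum over $l=0,\dots,t$ of $\prod_{l'\neq l}\partial_{(l')}$, and it sends $\xi_{\eta_0}\cdots\xi_{\eta_t}$ to $\xi_{\eta_0}+\dots+\xi_{\eta_t}$.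

The elements $D(\mathbf{s},\pi)$ are not independent. They satisfy two three-term relations, one inherited from the switch and one from the additivity of $\delta$. Juxtaposition means union, and bars separate blocks.

\begin{lemma}\label{lem:three}
Let $A_1,A_2,\dots$ be disjoint subsets of $K$, let $\pi_0$ be a partition of the rest of $K$ into blocks of even size, and let $|\mathbf{s}|=m-2-|\pi_0|$.
\begin{enumerate}
\item[(a)] For four sets of odd size,
\[
D(\mathbf{s},A_1A_2|A_3A_4|\pi_0)+D(\mathbf{s},A_1A_3|A_2A_4|\pi_0)+D(\mathbf{s},A_1A_4|A_2A_3|\pi_0)=0.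
\]
\item[(b)] For three nonempty sets of even size,
\[
D(\mathbf{s},A_1|A_2A_3|\pi_0)+D(\mathbf{s},A_2|A_1A_3|\pi_0)+D(\mathbf{s},A_3|A_1A_2|\pi_0)=0.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $y_i\in A_i$ and perfect matchings of the sets $A_i\setminus y_i$ and of the blocks of $\pi_0$. Complete them by the three matchings of $\{y_1,\dots,y_4\}$ to a switch. Let $\Pi$ consist of one $\delta$ joining $y_i$ to each pair in $A_i\setminus y_i$, for $i=1,\dots,4$, and of spanning stars of the blocks of $\pi_0$. It has $\sum_i(|A_i|-1)/2+\sum_{B\in\pi_0}(|B|/2-1)=m-2-|\pi_0|$ factors, which we label by $\mathbf{s}$. On the matching containing $y_1y_2$ and $y_3y_4$ its graph is a forest, with a star centered at $y_1y_2$ covering $A_1A_2$ and one centered at $y_3y_4$ covering $A_3A_4$; the other two matchings are obtained by permuting the indices. Apply $\Pi$ to the switch relation.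

(b) Let $\mu$ have all its pairs inside the $A_i$ and the blocks of $\pi_0$. Spanning stars of these sets have $m-3-|\pi_0|\geq0$ factors in total, so $|\mathbf{s}|\geq1$. Pick $s\in\mathbf{s}$, label the stars by $\mathbf{s}\setminus s$, call their product $\Pi'$ and choose $y_i\in A_i$. Then $\bigl(\delta_s(y_2,y_3)+\delta_s(y_1,y_3)+\delta_s(y_1,y_2)\bigr)\Pi'\mu=0$, and each summand joins two of the three stars by an edge.
\end{proof}

\section{Standard elements and the end of the proof}\label{sec:basis}

We identify $K$ with $\{1<\dots<2m\}$ and regard $(P,B)\in\mathcal{N}(K)$ as the partition $P\cup\{B\}$. The elements $D(\mathbf{s},P\cup\{B\})$, where $|\mathbf{s}|=m-|P|-1=|B|/2-1$, are called \emph{standard}. We show that they span each layer of the filtration and that $\Psi$ keeps them independent.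

\begin{lemma}\label{lem:straighten}
Every $D(\mathbf{s},\pi)$ is a sum of standard elements with the same $\mathbf{s}$.
\end{lemma}

\begin{proof}
Let $B$ be the block containing $2m$. If another block $A$ has size $\geq4$, split it into nonempty sets $A_1,A_2$ of even size. Lemma~\ref{lem:three}(b) with $A_3=B$ replaces $A_1A_2|B$ by $A_1|A_2B$ and $A_2|A_1B$, and in both terms the block containing $2m$ has grown. So we may assume that the blocks other than $B$ form a set $P$ of pairs. Call $c-a$ the length of a pair $\{a,c\}$ with $a<c$.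

If $ac,be\in P$ with $a<b<c<e$, Lemma~\ref{lem:three}(a) for four singletons replaces $ac|be$ by $ab|ce$ and $ae|bc$. In the first term the sum of the lengths drops by $2(c-b)$. In the second it is unchanged, and the sum of the squares of the lengths grows by
\[
(e-a)^2+(c-b)^2-(c-a)^2-(e-b)^2=2(b-a)(e-c)>0 .
\]
If $b\in B$ and $ac\in P$ with $a<b<c$, then $b\neq2m$, and Lemma~\ref{lem:three}(a) for $\{a\},\{c\},\{b\},B\setminus b$ replaces $ac|B$ by $ab|(B\setminus b)\cup c$ and $bc|(B\setminus b)\cup a$. The new large block contains $2m$, and the sum of the lengths drops. So each replacement lowers the pair (sum of lengths, minus the sum of squares) in the lexicographic order. There are finitely many configurations, so the process ends, and it ends only at elements of $\mathcal{N}(K)$.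
\end{proof}

For independence and for counting we record of $(P,B)$ only the set $T$ of the larger elements of the pairs in $P$; in Figure~\ref{fig:standard}, $T=\{4,5,8\}$. A subset $T$ of a finite totally ordered set $X$ is \emph{ballot} if every initial segment of $X$ contains at least as many elements outside $T$ as in $T$.

\begin{lemma}\label{lem:ballot}
The map $(P,B)\mapsto T$ is a bijection from $\mathcal{N}(K)$ to the ballot subsets of $[2m-1]$. For $0\le t\le m-1$ there are $\binom{2m-1}{t}-\binom{2m-1}{t-1}$ elements of $\mathcal{N}(K)$ with $|P|=t$.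
\end{lemma}

\begin{proof}
Call a set $P$ of disjoint pairs in a finite totally ordered set $X$ \emph{good} if no two pairs cross and no element outside $\bigcup P$ lies between the two elements of a pair. As $2m$ is never covered, $\mathcal{N}(K)$ corresponds to the good sets in $[2m-1]$. The set $T$ of larger elements is ballot, because the partners of its elements are distinct smaller elements outside $T$. We show by induction on $|T|$, for all $X$, that a ballot set $T$ comes from exactly one good $P$. For $T=\emptyset$ only $P=\emptyset$ is possible. Otherwise let $y=\min T$. As $T$ is ballot, $y$ has a predecessor $y^-$ in $X$, and $y^-\notin T$. A good $P$ for $T$ contains $\{y^-,y\}$: if the partner $c$ of $y$ were smaller than $y^-$, then $y^-$ would be covered, hence the smaller element of a pair $\{y^-,u\}$ with $u\in T$, $u>y$, which crosses $\{c,y\}$. Let $X'=X\setminus\{y^-,y\}$ and $T'=T\setminus y$. Then $T'$ is ballot in $X'$, since deleting the two neighbors changes both counts equally. A pair of neighbors crosses no pair and covers no element, so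 $P'\mapsto P'\cup\{\{y^-,y\}\}$ is a bijection from the good sets for $(X',T')$ to those for $(X,T)$.

For the count let $M=2m-1$ and encode a $t$-subset $T\subseteq[M]$ by the path from height $0$ whose $x$-th step is $-1$ if $x\in T$ and $+1$ otherwise; it ends at height $M-2t\geq1$. The set is not ballot if and only if the path reaches $-1$. Reflecting the part after the first visit to $-1$ gives a bijection with all paths that end at $-2-(M-2t)$; these have $t-1$ steps $+1$, so their number is $\binom{M}{t-1}$.
\end{proof}

\begin{lemma}\label{lem:indep}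
The polynomials $\Xi_{P\cup\{B\}}$, $(P,B)\in\mathcal{N}(K)$, are linearly independent over $R$. Hence the elements $\omega_{\mathbf{s}}\,\Xi_{P\cup\{B\}}$, over all multisets $\mathbf{s}$ and all $(P,B)$, are linearly independent over $\mathbb{F}$.
\end{lemma}

\begin{proof}
The monomials of $\Xi_{P\cup\{B\}}$ choose one index from each block and have coefficient $1$. Exactly one has the largest index sum, namely $\xi_{2m}\prod_{y\in T}\xi_y$; call it leading. By Lemma~\ref{lem:ballot} distinct $(P,B)$ have distinct leading monomials. In a combination with some nonzero coefficient, take a term with nonzero coefficient whose leading monomial has the largest index sum. A monomial of another such term is either its leading monomial, which is different, or has a smaller index sum. So the chosen monomial does not cancel. The second claim follows since the monomials $\omega_{\mathbf{s}}$ are independent over $\mathbb{F}$ in $R$.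
\end{proof}

\begin{proposition}\label{prop:psi}
For $0\le h\le m-1$, the part of $\Psi$ of degree $m-h$ in the $\xi_i$ induces an injective $\mathbb{F}$-linear map $\mathfrak{m}^hZ_K/\mathfrak{m}^{h+1}Z_K\to P_K$, and the standard elements with $|\mathbf{s}|=h$ form an $\mathbb{F}$-basis of this quotient. The map $\Psi$ is injective, and $Z_K$ has the $k$-basis
\[
a_\Lambda^{(\max K)}D(\mathbf{s},P\cup\{B\}),\qquad\Lambda\subseteq\Sigma\text{ finite},\quad(P,B)\in\mathcal{N}(K),\quad|\mathbf{s}|=|B|/2-1 .
\]
\end{proposition}

\begin{proof}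
By Lemmas~\ref{lem:forest} and~\ref{lem:straighten}, $\mathfrak{m}^hZ_K$ is generated over $\mathcal{E}$ by the standard elements with $|\mathbf{s}|=h$, so their classes span the quotient over $\mathbb{F}$. Their images \eqref{eq:psiD} have degree $m-h$ in $\xi$, and by \eqref{eq:action} $t^{(i)}$ acts as $t$ plus an operator that lowers the degree. So $\Psi(\mathfrak{m}^hZ_K)$ has degree $\le m-h$; the part of degree exactly $m-h$ vanishes on $\mathfrak{m}^{h+1}Z_K$ and is $\mathbb{F}$-linear on the quotient, where $t\in\mathbb{F}$ acts through any $t^{(i)}$. It sends the standard classes to the $\omega_{\mathbf{s}}\Xi_{P\cup\{B\}}$, which are independent by Lemma~\ref{lem:indep}. This proves the first sentence. Since $\mathfrak{m}^mZ_K=0$, every $y\neq0$ lies in $\mathfrak{m}^hZ_K\setminus\mathfrak{m}^{h+1}Z_K$ for some $h\le m-1$, and then $\Psi(y)\neq0$. The listed elements with $|\mathbf{s}|=h$ lie in $\mathfrak{m}^hZ_K$ and project to a $k$-basis of the $h$-th quotient, because the $a_\Lambda$ form a $k$-basis of $\mathbb{F}$. The filtration is finite, so together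 they form a $k$-basis of $Z_K$.
\end{proof}

\begin{corollary}\label{cor:inj}
For every $\mathcal{B}$ as in Section~\ref{sec:algebra}, $\Phi_{\mathcal{B}}$ is injective, with image $\bigoplus_Ikx_I\oplus\bigoplus_{K\ne\emptyset,\,I}x_I\Psi(Z_K)$.
\end{corollary}

\begin{proof}
The map $Z_K\to\mathcal{B}_K$ is onto and its composite with $\Phi_{\mathcal{B}}$ is the injective map $\Psi$, so $\Phi_{\mathcal{B}}$ is injective on $\mathcal{B}_K$ with image $\Psi(Z_K)$. On $\mathcal{B}_\emptyset=k$ it is injective as well. Apply Lemma~\ref{lem:split}.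
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii) and (iii)]
By Lemma~\ref{lem:relations} and Corollary~\ref{cor:inj}, $\Phi$ is injective, and (ii) follows from Proposition~\ref{prop:reduction}.

The algebra $U=\Phi(\mathcal{A})$ is generated by the $x_i$ and $z_{ij}(c)$ because $\mathcal{A}$ is generated by the $\hat x_i$ and $\hat z_{ij}(c)$. Since $\max K\in B$, formulas \eqref{eq:action} and \eqref{eq:psiD} give
\[
\Psi\bigl(a_\Lambda^{(\max K)}D(\mathbf{s},P\cup\{B\})\bigr)=\omega_{\mathbf{s}}\prod_{\{a,b\}\in P}(\xi_a+\xi_b)\cdot(a_\Lambda\xi_B+da_\Lambda).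
\]
In $\mathcal{M}$, the factor $\xi_a+\xi_b$ on the indices $a,b$ is $\alpha_a\beta_b+\alpha_b\beta_a$, and on the indices of $B$ the polynomials $\xi_B$ and $1$ are $\sum_{i\in B}\beta_i\prod_{j\in B\setminus i}\alpha_j$ and $\prod_{j\in B}\alpha_j$. With Proposition~\ref{prop:psi} and Corollary~\ref{cor:inj} this is the basis in (iii).

Let $r$ be finite. There are $2^n$ elements $x_I$. A pair $(I,K)$ with $|K|=2m$ can be chosen in $\binom n{2m}2^{n-2m}$ ways and $\Lambda$ in $2^r$ ways. For $|B|=2h+2$, that is $|P|=m-1-h$, there are $\binom{r+h-1}h$ multisets of size $h$ and, by Lemma~\ref{lem:ballot}, $\binom{2m-1}{m-1-h}-\binom{2m-1}{m-2-h}$ standard pairs. This is the formula. Let $r$ be infinite. Since $n\geq2$, the set $K=\{1,2\}$ already gives $q=r$ basis elements; and there are at most $r$ in all, since $\Sigma$ has $r$ finite subsets and $r$ finite multisets and the other data are finite in number.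
\end{proof}

\section{Special dimensions, a presentation, and the embedding by minors}\label{sec:compl}

\begin{proposition}\label{prop:compl}
Let $\mathbb{F}$ be an infinite field of characteristic $2$ and $n\geq2$.
\begin{enumerate}
\item[(a)] If $\mathbb{F}$ is perfect, $\dim U=\binom{2n}n-\binom{2n}{n-2}$. If $[\mathbb{F}:\mathbb{F}^2]=2$, then $\dim U=\binom{2n}n$. If $[\mathbb{F}:\mathbb{F}^2]=4$, then $\dim U=2^{2n-1}$.
\item[(b)] As an algebra, $U$ is the commutative $k$-algebra with generators $x_i$, $z_{ij}(c)$ $(i\neq j$, $c\in\mathbb{F})$ and the relations (R1)--(R3) of Lemma~\ref{lem:relations}.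
\item[(c)] Putting all $\omega_s=0$ gives a full embedding $\bar\varepsilon$ of $DQ(2n,\mathbb{F})$ over $k$, for which $\bar\varepsilon(L_S)$ is the $k$-span of the vector of all minors of $S$. Its vector dimension is $2^n+q\bigl(\binom{2n}n-\binom{2n}{n-2}-2^n\bigr)$, read as $q$ if $q$ is infinite. For non-perfect $\mathbb{F}$, $\bar\varepsilon$ is absolutely universal if and only if $n\le3$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Put $N_m=\binom n{2m}2^{n-2m}$ and $C_m=\binom{2m}m-\binom{2m}{m+1}$, so $C_0=1$. For $m\geq1$ Pascal's rule gives $\binom{2m}m=2\binom{2m-1}{m-1}$ and $\binom{2m}{m+1}=\binom{2m-1}{m-1}+\binom{2m-1}{m-2}$, hence $C_m=\binom{2m-1}{m-1}-\binom{2m-1}{m-2}$. Expanding $(2+(x+x^{-1}))^n=x^{-n}(1+x)^{2n}$ and reading off the coefficients of $x^0$ and $x^2$, we get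
\begin{equation}\label{eq:sums}
\sum_{m\geq0}N_m\binom{2m}m=\binom{2n}n,\qquad\sum_{m\geq0}N_mC_m=\binom{2n}n-\binom{2n}{n-2}.
\end{equation}
For $r=0$ only $h=0$ contributes in Theorem~\ref{thm:main}(iii), and $\dim U=\sum_{m\ge0}N_mC_m$. For $r\geq1$ let $A_h=\binom{r+h-1}h$ and $b_h=\binom{2m-1}{m-1-h}$, so $A_0=1$, $b_m=0$ and $A_h-A_{h-1}=\binom{r+h-2}h$ for $h\geq1$. Summation by parts turns the inner sum into
\[
\sum_{h=0}^{m-1}A_h(b_h-b_{h+1})=b_0+\sum_{h=1}^{m-1}\binom{r+h-2}h b_h .
\]
For $r=1$ this is $b_0=\frac12\binom{2m}m$; multiplying by $q=2$ and using \eqref{eq:sums} gives $\dim U=\binom{2n}n$. For $r=2$ it is $\sum_{h=0}^{m-1}b_h=2^{2m-2}$, half of a row of Pascal's triangle; multiplying by $q=4$ gives $\dim U=\sum_{m\ge0}N_m4^m=2^n\sum_{m\ge0}\binom n{2m}=2^{2n-1}$.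

(b) Let $\mathcal{B}$ be the algebra so presented. The elements $x_i,z_{ij}(c)$ of $\mathcal{M}$ satisfy the relations, as images under $\Phi$ of those in Lemma~\ref{lem:relations}. So $\Phi_{\mathcal{B}}$ exists; it has image $U$ by Theorem~\ref{thm:main}(iii) and is injective by Corollary~\ref{cor:inj}.

(c) Let $\rho:\mathcal{M}\to\mathcal{M}/(\omega_s:s\in\Sigma)$ be the quotient map and $\bar\varepsilon=\rho\circ\varepsilon$. The $\iota_J$ are $R$-linear, so they descend to the quotient and commute with $\rho$. The coefficients of $1$, $x_J$ and $\alpha_i\beta_j$ in $[S]$ lie in $\mathbb{F}$ and are unchanged by $\rho$. The unit $\rho([S])$ is nonzero, so each $\bar\varepsilon(L)$ is a $1$-space; \eqref{eq:const} and the proof of injectivity in Section~\ref{sec:embedding} use only these coefficients and hold for $\bar\varepsilon$. For $c\neq0$, $\rho(m_c)=(\sum c_i\alpha_i)(\sum c_j\beta_j)$ is nonzero without constant term, so $\rho$ is injective on $\langle[S],[S]m_c\rangle_k$ and on its images under the $\iota_J$, that is, on the $2$-space of every line.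 Hence $\bar\varepsilon$ is a full embedding in $\mathrm{PG}(\rho(U))$ and $\rho|_U$ is a morphism from $\varepsilon$ to $\bar\varepsilon$. In $\rho([S])=\prod_{i,j}(1+s_{ij}\alpha_i\beta_j)$ the coefficient of $\prod_{i\in A}\alpha_i\prod_{j\in A'}\beta_j$ is the sum over bijections $A\to A'$, which is $\det S_{A,A'}$.

Each factor $c\xi_\eta+dc$ is homogeneous of degree $1$ in the $\xi_i$ and $\omega_s$ together. So the elements of $\Psi(Z_K)$ are homogeneous of degree $m$, and $\rho$ extracts their part of degree $m$ in $\xi$. By Proposition~\ref{prop:psi} with $h=0$, the kernel of $\rho$ on $\Psi(Z_K)$ is $\Psi(\mathfrak{m}Z_K)$, and the image has $\mathbb{F}$-dimension $C_m$ by Lemma~\ref{lem:ballot}. As $\rho$ respects the decomposition into the $\mathcal{M}_{I,K}$, we get $\dim\rho(U)=2^n+q\sum_{m\geq1}N_mC_m$, which is the stated value by \eqref{eq:sums}; the sum is at least $N_1\ge1$, so for infinite $q$ the dimension is $q$.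

If $n\le3$, only $m=1$ occurs and $\mathfrak{m}Z_K=0$ by Lemma~\ref{lem:forest}(b). So $\rho|_U$ is an isomorphism from $\varepsilon$ to $\bar\varepsilon$, and $\bar\varepsilon$ is absolutely universal. Let $n\geq4$ and $r\geq1$. The element of Example~\ref{ex:four} is a nonzero vector of $U$ killed by $\rho$. The dimensions may be infinite, so we do not compare them but argue directly. Suppose $\bar\varepsilon$ is absolutely universal. A morphism from $\bar\varepsilon$ to $\varepsilon$, composed with $\rho|_U$, is a $\sigma$-semilinear map $\kappa:U\to U$, with $\sigma$ an automorphism of $k$, that has nonzero kernel and maps each $\varepsilon(L)$ onto itself. Let $T=\langle y_1,y_2\rangle_k$ be the $2$-space of a line. Every $1$-space of $T$ is some $\varepsilon(L)$. So $\kappa y_i=\nu_iy_i$ with $\nu_i\in k^*$; from $\kappa(y_1+y_2)\in k(y_1+y_2)$ we get $\nu_1=\nu_2$, and from $\kappa(y_1+\lambda y_2)=\nu_1(y_1+\sigma(\lambda)y_2)\in k(y_1+\lambda y_2)$ we get $\sigma(\lambda)=\lambda$. Thus $\kappa$ is linear and acts on each such $T$ as a nonzero scalar. Lines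 with a common point have the same scalar, so by Lemma~\ref{lem:span}(b) one scalar $\nu\neq0$ serves for all $\varepsilon(L)$. These span $U$, so $\kappa=\nu\cdot\mathrm{id}$, which contradicts $\ker\kappa\neq0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HPE}
\emph{Hyperplanes and projective embeddings of dual polar spaces},
\texttt{https://core.ac.uk/download/55784442.pdf}.

\end{thebibliography}
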